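# The radius of metric regularity under Lipschitz perturbations

## 1. The identity on the line, and a tooth that breaks it

Take $f(x)=x$ on $\mathbb R$, near $0$. To solve $f(x')=y$ starting from a guess $x$ we must move a distance $|x-y|$, and the residual we see is $|y-f(x)|=|x-y|$. So
$$d(x,f^{-1}(y))\le 1\cdot|y-f(x)|,$$
and $1$ is the best constant. How large must a Lipschitz perturbation $g$ be before every estimate of this kind, with any finite constant, is lost near $0$?

If $g$ has Lipschitz constant $\lambda<1$, then $x+g(x)$ is continuous and strictly increasing with $|(x+g(x))-(x'+g(x'))|\ge(1-\lambda)|x-x'|$. It is onto $\mathbb R$ by the intermediate value theorem, so the distance to a solution is at most $\frac1{1-\lambda}$ times the residual. The estimate survives. If $\lambda=1$ is allowed, $g(x)=-x$ turns the sum into the zero function, and $0=y$ has no solution for $y\neq0$. The threshold is exactly $1$.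

There is a subtler way to break $f$ with constant $1$. Fix $0<r<u$ and let $g$ be a *tooth* at $u$, $g(x)=-\max\{r-|x-u|,0\}$. Then
$$x+g(x)=\begin{cases}x,&x\le u-r,\\ u-r,&u-r\le x\le u,\\ 2x-u-r,&u\le x\le u+r,\\ x,&x\ge u+r.\end{cases}$$
Stand at $x=u$, where the value is $u-r$, and ask for the value $z=u-r-\tau$ with small $\tau>0$. The residual is $\tau$. The only solution is $x=z$, at distance $r+\tau$ from $u$. The ratio $(r+\tau)/\tau$ is unbounded as $\tau\downarrow0$. The height $r$ of the tooth is irrelevant; only its slope matters.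

Now put teeth at $u_n=2^{-n}$, $n\ge1$, with $r_n=u_n^2/4$, and let $g$ be the sum. The teeth are disjoint, since $u_n-u_{n+1}=u_n/2$ and $r_n+r_{n+1}<u_n/4+u_n/8$. The function $x+g(x)$ is nondecreasing and equals $x$ on $[u_{n+1}+r_{n+1},u_n-r_n]$. So for small $\tau$ the target $u_n-r_n-\tau$ again has only the obvious solution. Letting $\tau\downarrow0$ at $u_n$ for large $n$, we see that no finite constant works on any neighborhood of $0$. Yet on the $n$-th tooth $x\ge u_n-r_n\ge u_n/2$, so $|g(x)|\le r_n=u_n^2/4\le x^2$. This $g$ even has derivative $0$ at $0$; only its Lipschitz constant, $1$, is not small.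

Best constant $1$, breaking threshold $1$. For $f(x)=ax$ with $a\ne0$ the best constant is $1/|a|$. The argument above shows that $|a|$ is the threshold: if $\lambda<|a|$, then $ax+g(x)$ is strictly monotone with $|(ax+g(x))-(ax'+g(x'))|\ge(|a|-\lambda)|x-x'|$ and is onto, and $g(x)=-ax$ breaks $f$. Is the threshold always the reciprocal of the best constant, for set-valued mappings between arbitrary, possibly infinite-dimensional, Banach spaces? The answer is yes, and the proof plants teeth.

## 2. Metric regularity, its modulus, and its radius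

The linear structure of the domain is never used. Throughout, $X$ is a **complete metric space** with metric $d(\cdot,\cdot)$ and $Y$ is a **Banach space**. In the original question $X\ne\{0\}$ is a Banach space and $d(x,x')=\|x-x'\|$. We write $B[\cdot,r]$ for closed balls, $F:X\rightrightarrows Y$ for a set-valued mapping, $\operatorname{gph}F=\{(x,y):y\in F(x)\}$, and $F^{-1}(y)=\{x:y\in F(x)\}$. Distances to sets are $d(z,S)=\inf_{s\in S}d(z,s)$, with $d(z,\emptyset)=+\infty$. The conventions are $0\cdot(+\infty)=+\infty$, $\inf\emptyset=+\infty$, $1/0=+\infty$, $1/(+\infty)=0$.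

**Locally closed graph.** We fix $(\bar x,\bar y)\in\operatorname{gph}F$ and assume that $\operatorname{gph}F$ is locally closed there: for some $r_0>0$ the set $\operatorname{gph}F\cap(B[\bar x,r_0]\times B[\bar y,r_0])$ is closed. A continuous function has a closed graph. The mapping $F(x)=\mathbb Q$ from $\mathbb R$ to $\mathbb R$ has a graph that is not locally closed at any of its points.

**Metric regularity.** A number $k\in[0,\infty)$ is a *valid constant* for $F$ at $\bar x$ for $\bar y$ if there are neighborhoods $U$ of $\bar x$ and $V$ of $\bar y$ such that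
$$d(x,F^{-1}(y))\le k\,d(y,F(x))\qquad\text{for all }x\in U,\ y\in V.\tag{1}$$
$F$ is metrically regular at $\bar x$ for $\bar y$ if a valid constant exists. The modulus $\operatorname{reg}F(\bar x|\bar y)$ is the infimum of the valid constants, so it is $+\infty$ if there are none.

If $k$ is valid, so is every larger constant. Hence every $k>\operatorname{reg}F(\bar x|\bar y)$ is valid, and no $k<\operatorname{reg}F(\bar x|\bar y)$ is, whatever $U,V$ we take.

**Example (growing balls).** Let $X=\mathbb R$, $Y\ne\{0\}$, $F(x)=\{v:\|v\|\le x\}$, which is empty for $x<0$, at $(\bar x,\bar y)=(0,0)$. Then $F^{-1}(y)=[\|y\|,\infty)$, so $d(x,F^{-1}(y))=\max\{\|y\|-x,0\}$. Also $d(y,F(x))=\max\{\|y\|-x,0\}$ for $x\ge0$ and $+\infty$ for $x<0$. So $k=1$ is valid. At $x=0$, $y\ne0$ both sides of (1) with $k=1$ equal $\|y\|$, so nothing smaller is. The modulus is $1$.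

The extremes occur too. If $F(x)=Y$ for all $x$, then $F^{-1}(y)=X$ and the modulus is $0$. If $F$ is the zero function $\mathbb R\to\mathbb R$, no constant is valid and the modulus is $+\infty$.

**Lipschitz modulus and radius.** For $g:X\to Y$,
$$\operatorname{lip}g(\bar x)=\limsup_{x,x'\to\bar x,\ x\ne x'}\frac{\|g(x)-g(x')\|}{d(x,x')},$$
and $\operatorname{lip}g(\bar x)=0$ if $\bar x$ is isolated. The radius is
$$\operatorname{rad}F(\bar x|\bar y)=\inf_g\bigl\{\operatorname{lip}g(\bar x)\ \big|\ F+g\text{ is not metrically regular at }\bar x\text{ for }\bar y+g(\bar x)\bigr\},$$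
the infimum being over all $g:X\to Y$ that are Lipschitz continuous around $\bar x$.

For the growing balls, $g(x)=|x|e$ with $\|e\|=1$ breaks regularity. The target $-se$, $s>0$, is never reached, since $\|-se-xe\|=s+x>x$ for $x\ge0$, while $d(-se,(F+g)(0))=s$. So the radius is at most $1$ here.

The question was left open in the paper "Perturbations and metric regularity". As background, the equality of radius and reciprocal modulus is known when $X$ and $Y$ are finite-dimensional Banach spaces. In infinite dimensions a radius theorem holds for single-valued $F$ under locally Lipschitz perturbations (Ioffe), and one holds for mappings from an Asplund space into a finite-dimensional space. If only linear perturbations are allowed in infinite dimensions, the equality fails in general (Ioffe). Here is what we shall prove, with $\kappa:=\operatorname{reg}F(\bar x|\bar y)$ from now on.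

**Theorem A (radius theorem).** Let $X$ be a complete metric space, $Y$ a Banach space, and let $\operatorname{gph}F$ be locally closed at $(\bar x,\bar y)\in\operatorname{gph}F$. Then
$$\operatorname{rad}F(\bar x|\bar y)=\frac1{\operatorname{reg}F(\bar x|\bar y)}.\tag{2}$$
In particular this holds for all Banach spaces $X\neq\{0\}$ and $Y$.

**Theorem B (sharp form).** In the same setting let $0<\kappa<\infty$, let $\lambda\in[0,1/\kappa]$, and let $\varphi:(0,\infty)\to(0,\infty)$ be nondecreasing. Then there is $g:X\to Y$, globally Lipschitz with constant $\lambda$, with $g(\bar x)=0$ and $\|g(x)\|\le\varphi(d(x,\bar x))$ for all $x\ne\bar x$, such that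
$$\operatorname{lip}g(\bar x)=\lambda,\qquad\operatorname{reg}(F+g)(\bar x|\bar y)=\frac1{1/\kappa-\lambda}\quad(=+\infty\text{ if }\lambda=1/\kappa).$$
Consequently:

* The infimum defining $\operatorname{rad}F(\bar x|\bar y)$ is attained whenever $\kappa>0$ (by $g=0$ if $\kappa=\infty$).
* The Lyusternik–Graves bound (Proposition 1 below) is attained for every $F$ with $0<\kappa<\infty$ and every $\lambda\in[0,1/\kappa)$.
* If $X$ is a Banach space, the radius is unchanged, and still attained for $\kappa\in(0,\infty)$, if only perturbations with $g(\bar x)=0$ that are Fréchet differentiable at $\bar x$ with $g'(\bar x)=0$ are allowed.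

One tool is used twice.

**Ekeland's variational principle (1974).** Let $(M,d_M)$ be a complete metric space, $f:M\to[0,\infty)$ lower semicontinuous, $z_0\in M$. Then there is $\hat z\in M$ with
$$f(\hat z)+d_M(\hat z,z_0)\le f(z_0),\tag{3}$$
$$f(z)+d_M(z,\hat z)>f(\hat z)\qquad\text{for all }z\in M,\ z\ne\hat z.\tag{4}$$

Think of $f$ as a height and $d_M$ as the price of travel. By (3) the height lost in going from $z_0$ to $\hat z$ pays for the trip; by (4) no further trip from $\hat z$ pays for itself. We apply it on $M$, a closed piece of a graph in $X\times Y$, with $d_M$ of the form $\alpha\,d(u,u')+\beta\|w-w'\|$, $\alpha,\beta>0$. Such an $M$ is complete. The height is $f(u,w)=\|w-y\|$, which is continuous.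

## 3. Small perturbations keep regularity: the Lyusternik–Graves estimate

This half gives $\operatorname{rad}\ge1/\operatorname{reg}$. The estimate is known; we prove it in full.

**Proposition 1.** If $\kappa<\infty$, $g$ is Lipschitz around $\bar x$, $\mu:=\operatorname{lip}g(\bar x)$ and $\kappa\mu<1$, then
$$\operatorname{reg}(F+g)(\bar x|\bar y+g(\bar x))\le\frac{\kappa}{1-\kappa\mu}.$$

**Step 1: constants.** This step fixes room to spare in every inequality. Subtracting the constant $g(\bar x)$ from $g$ shifts $F+g$ and the reference value together and changes neither modulus, so assume $g(\bar x)=0$ and write $H:=F+g$. Choose $\kappa<\kappa_2<\kappa_3$ and $\mu_2>\mu$ with $\kappa_3\mu_2<1$, and then $k>\kappa_3/(1-\kappa_3\mu_2)$. As $\kappa_3\downarrow\kappa$ and $\mu_2\downarrow\mu$, such $k$ can be taken arbitrarily close to $\kappa/(1-\kappa\mu)$. So it suffices to show that $k$ is a valid constant for $H$ at $\bar x$ for $\bar y$. The choice of $k$ says $\mu_2\kappa_3+\kappa_3/k<1$, so there is $\delta>0$ with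
$$\mu_2\kappa_3+\tfrac1k\bigl(\kappa_3+\delta(1+\mu_2\kappa_3)\bigr)<1.\tag{5}$$

**Step 2: a closed piece of $\operatorname{gph}H$.** This step prepares the space for Ekeland. Choose $r>0$ so small that $g$ is $\mu_2$-Lipschitz on $B[\bar x,r]$, that $(1+\mu_2)r\le r_0$ with $r_0$ from local closedness, and that
$$d(u,F^{-1}(v))\le\kappa_2\,d(v,F(u))\qquad\text{for }u\in B[\bar x,r],\ v\in B[\bar y,(1+\mu_2)r].$$
The map $(x,w)\mapsto(x,w-g(x))$ is continuous from $B[\bar x,r]\times B[\bar y,r]$ into $B[\bar x,r_0]\times B[\bar y,r_0]$, because $\|g(x)\|\le\mu_2r$. The set $M:=\operatorname{gph}H\cap(B[\bar x,r]\times B[\bar y,r])$ is the preimage under it of a closed set, so $M$ is closed. Put $\sigma:=r/(k+3)$.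

**Step 3: the claim.** This step proves the estimate from a given point of the graph:

*if $(x,w_0)\in\operatorname{gph}H$, $d(x,\bar x)<\sigma$, $\|y-\bar y\|<\sigma$ and $\|w_0-y\|<\sigma$, then $d(x,H^{-1}(y))\le k\|w_0-y\|$.*

Suppose not. Since $\|w_0-\bar y\|<2\sigma<r$, we have $(x,w_0)\in M$. Apply Ekeland on $M$ with $f(u,w)=\|w-y\|$, metric $\frac1k(d(u,u')+\delta\|w-w'\|)$ and start $(x,w_0)$. By (3) we get $(u,w)\in M$ with $d(u,x)\le k\|w_0-y\|<k\sigma$ and $\|w-y\|\le\|w_0-y\|<\sigma$. By (4),
$$\|w'-y\|+\tfrac1k\bigl(d(u',u)+\delta\|w'-w\|\bigr)>\|w-y\|\qquad\text{for }(u',w')\in M\setminus\{(u,w)\}.\tag{6}$$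
If $w=y$, then $u\in H^{-1}(y)$ and $d(x,H^{-1}(y))\le d(x,u)\le k\|w_0-y\|$, against our supposition. So $\rho:=\|w-y\|>0$. Moreover $d(u,\bar x)<(1+k)\sigma<r$ and $\|w-\bar y\|<2\sigma<r$.

We now contradict (6) by moving a little toward $y$. For $t\in(0,1)$ put $w_t=w+t(y-w)$ and $v_t=w_t-g(u)$. Both $w$ and $y$ lie within $2\sigma<r$ of $\bar y$, hence so does $w_t$, and $\|v_t-\bar y\|\le(1+\mu_2)r$. Since $w-g(u)\in F(u)$,
$$d(u,F^{-1}(v_t))\le\kappa_2\|v_t-(w-g(u))\|=\kappa_2t\rho<\kappa_3t\rho .$$
So there is $u'\in F^{-1}(v_t)$ with $d(u',u)\le\kappa_3t\rho$. Put $w':=v_t+g(u')=w_t+g(u')-g(u)\in H(u')$. For small $t$ we have $u'\in B[\bar x,r]$, and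
$$\|w'-y\|\le(1-t)\rho+\mu_2\kappa_3t\rho,\qquad\|w'-w\|\le t\rho(1+\mu_2\kappa_3),$$
so also $w'\in B[\bar y,r]$ and $(u',w')\in M$. If $(u',w')=(u,w)$, then $u'=u$ forces $w'=w_t\ne w$, which is impossible. So (6) applies. But its left side is at most
$$\rho\Bigl[1-t+t\Bigl(\mu_2\kappa_3+\tfrac1k\bigl(\kappa_3+\delta(1+\mu_2\kappa_3)\bigr)\Bigr)\Bigr]<\rho$$
by (5), a contradiction. The claim holds.

**Step 4: from the claim to validity of $k$.** The claim needs a nearby value $w_0\in H(x)$; this step treats the points without one. Let $s\in(0,\sigma)$ with $(1+k)s/k<\sigma$, and let $d(x,\bar x)<s$, $\|y-\bar y\|<s$. The claim at $(\bar x,\bar y)$ gives $d(\bar x,H^{-1}(y))\le k\|y-\bar y\|\le ks$, hence $d(x,H^{-1}(y))\le(1+k)s$. If $d(y,H(x))\ge(1+k)s/k$, then $d(x,H^{-1}(y))\le k\,d(y,H(x))$. Otherwise $d(y,H(x))<\sigma$, and we apply the claim to $w_0\in H(x)$ with $\|w_0-y\|\downarrow d(y,H(x))$. $\square$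

## 4. Cones planted in the wrong place

Now let $0<\kappa<\infty$. We want a $g$ with Lipschitz constant $1/\kappa$ that breaks $F$. The teeth of Section 1 suggest what to do. Take $\kappa'<\kappa$ close to $\kappa$. Since $\kappa'$ is not valid, arbitrarily close to $(\bar x,\bar y)$ there are violating pairs $(x,y)$, with $d(x,F^{-1}(y))>\kappa'd(y,F(x))$. Pick $v\in F(x)$ almost nearest to $y$, let $e=(v-y)/\|v-y\|$, and plant at $x$ a small cone $g(x')=g(x)+\lambda d(x',x)e$. It should push values away from $y$ at rate $\lambda$ as we leave $x$.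

**A violating pair need not be a bad place.** Let $f(x)=x$ for $x\le1$ and $f(x)=1+3(x-1)$ for $x\ge1$, and look at $x=1.05$, $y=0$, $\kappa'=0.9$. Then $d(x,f^{-1}(0))=1.05>0.9\cdot1.15=\kappa'|y-f(x)|$, a violation. But a cone at $1.05$ with $\lambda=1$, $e=1$ and radius below $0.05$ leaves slope $3-1=2$ on the left of $1.05$. Targets just below the value there are reached at the cheap price $\frac12$ per unit. The violation comes from slow motion *later* on the way. The right place is $u=1$, where the slope on the left is $1$ and the cone makes it $0$. What distinguishes it is local. With $c=1/\kappa'=10/9$,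
$$|f(u')|\ge|f(1)|-c|u'-1|\quad\text{near }u=1,$$
whereas at $1.05$ we have $f(1.05-p)=1.15-3p<1.15-cp$ for small $p>0$. Conclusion (4) of Ekeland's principle yields points of the first type: we run it from the violating pair and plant the cone where it stops.

**It may stop at $\bar x$.** We need infinitely many cones, one for each $\kappa_n'\uparrow\kappa$, with disjoint supports. Take the growing balls with $Y=\ell^2$, unit vectors $b_n$, and $y_n=-2^{-n}b_n$. For any $\kappa'<1$, $(0,y_n)$ is a violating pair, and $(0,0)$ already has no profitable trip away. For $(u,v)\in\operatorname{gph}F$ and $c>1$,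
$$\|v-y_n\|+cu\ \ge\ \|y_n\|-\|v\|+cu\ \ge\ \|y_n\|+(c-1)u .$$
So Ekeland started at $(0,0)$ stays at $u_n=0=\bar x$ for every $n$, with direction $e_n=(0-y_n)/\|y_n\|=b_n$. This is where the approach stops: no $g$ can equal $g(\bar x)+\lambda d(x,\bar x)b_n$ near $\bar x$ for two different $n$ when $\lambda>0$, and no subsequence of $(b_n)$ converges. In this example we could have used one direction for all $n$; the argument gives no such control in general.

The remedy is to choose the starting point of Ekeland so that it *cannot* come back to $\bar x$. In the example, start instead from $w_0=ty_n$ and $x_0=t\|y_n\|$ with small $t>0$. The height at the start is $(1-t)\|y_n\|$, below the least height $\|y_n\|$ available over $\bar x=0$. Since by (3) the height never exceeds its starting value, the process cannot return to $0$. This is Case A below. If $\bar x$ does not itself violate the $\kappa'$-inequality for the target $y$, a different argument works; this is Case B.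

## 5. Points of slow descent away from $\bar x$

**Lemma 2.** Let $0<\kappa<\infty$, $\kappa'\in(0,\kappa)$, $c=1/\kappa'$, $\delta>0$, $\varepsilon>0$. There are $(u,v)\in\operatorname{gph}F$, $y\in Y$ and $\eta>0$ with
$$0<d(u,\bar x)<\varepsilon,\qquad\|v-\bar y\|<\varepsilon,\qquad0<\|v-y\|<\varepsilon,$$
and, for all $(u',v')\in\operatorname{gph}F$ with $d(u',u)<\eta$, $\|v'-v\|<\eta$,
$$\|v'-y\|\ \ge\ \|v-y\|-c\,d(u',u)-c\delta\|v'-v\|.\tag{7}$$

In words: from $(u,v)$, moving along the graph, the distance to $y$ falls at rate at most about $c$ per unit of motion in $X$.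

**Step 1: constants and a violating pair.** This step fixes the scale $s$. Let $r_0>0$ be such that $M:=\operatorname{gph}F\cap(B[\bar x,r_0]\times B[\bar y,r_0])$ is closed. Fix $\kappa_2>\kappa$ and $a>0$ with $d(x,F^{-1}(y))\le\kappa_2d(y,F(x))$ for $x\in B[\bar x,a]$, $y\in B[\bar y,a]$. Put
$$K:=1+2\kappa_2+\frac{1+\kappa_2}{\kappa'}$$
and choose $s>0$ with $3s\le a$ and $(1+K)(1+\kappa')s<\min\{\varepsilon,r_0\}$. Since $\kappa'$ is not valid, there are $x,y$ with $d(x,\bar x)<s$, $\|y-\bar y\|<s$ and
$$d(x,F^{-1}(y))>\kappa'd(y,F(x)).\tag{8}$$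
Moreover $d(\bar x,F^{-1}(y))\le\kappa_2d(y,F(\bar x))\le\kappa_2\|y-\bar y\|\le\kappa_2s$. We look for a start $(x_0,w_0)\in\operatorname{gph}F$ with
$$d(x_0,\bar x)\le Ks,\qquad\|w_0-y\|<Ks.\tag{9}$$

**Step 2: the start in Case A, $d(\bar x,F^{-1}(y))>\kappa'd(y,F(\bar x))$.** Here $\bar x$ itself is violating, and we start strictly below every height available over $\bar x$. Put $D:=d(y,F(\bar x))\le\|y-\bar y\|<s$. The case assumption excludes $\bar x\in F^{-1}(y)$, so $y\notin F(\bar x)$. As $\|y-\bar y\|<s<r_0$ and $F(\bar x)\cap B[\bar y,r_0]$ is closed, $D>0$: a sequence in $F(\bar x)$ converging to $y$ would eventually lie in that closed set. By the case assumption we may choose $t\in(0,1/2]$ so small that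
$$2\kappa_2\tfrac{t}{1-t}D+\kappa'D<d(\bar x,F^{-1}(y)).\tag{10}$$
Choose $v_0\in F(\bar x)$ with $\|v_0-y\|<D/(1-t)$, and put $w_0:=v_0+t(y-v_0)$. Then
$$\|w_0-y\|=(1-t)\|v_0-y\|<D<s,\qquad\|w_0-\bar y\|<2s\le a .$$
Regularity at $\bar x$ with target $w_0$ gives $d(\bar x,F^{-1}(w_0))\le\kappa_2d(w_0,F(\bar x))\le\kappa_2t\|v_0-y\|$, and $t\|v_0-y\|>0$ since $v_0\ne y$. Hence there is $x_0\in F^{-1}(w_0)$ with
$$d(x_0,\bar x)\le2\kappa_2t\|v_0-y\|\le2\kappa_2\tfrac t{1-t}D\le2\kappa_2s ,$$
using $t\le1/2$ at the end. So (9) holds.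

**Step 3: the start in Case B, $d(\bar x,F^{-1}(y))\le\kappa'd(y,F(\bar x))$.** Here we start at the violating point itself. Put $x_0:=x$. By (8), and since $\kappa'>0$, the distance $d(y,F(x))$ is finite, and there is $w_0\in F(x)$ with
$$\kappa'\|w_0-y\|<d(x,F^{-1}(y)).\tag{11}$$
Since $d(x,F^{-1}(y))\le d(x,\bar x)+d(\bar x,F^{-1}(y))<(1+\kappa_2)s$, we get $\|w_0-y\|<(1+\kappa_2)s/\kappa'\le Ks$. Also $d(x_0,\bar x)<s\le Ks$. So (9) holds.

**Step 4: Ekeland.** This step produces $(u,v)$ and (7). In both cases $d(x_0,\bar x)\le Ks<r_0$ and $\|w_0-\bar y\|<(K+1)s<r_0$, so $(x_0,w_0)\in M$. Apply Ekeland on $M$ with $f(u,v)=\|v-y\|$, metric $c\,d(u,u')+c\delta\|v-v'\|$, and start $(x_0,w_0)$. We obtain $(u,v)\in M$ for which the inequality in (7) holds at all $(u',v')\in M$, and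
$$c\,d(u,x_0)+\|v-y\|\le\|w_0-y\|.\tag{12}$$
By (12), $d(u,x_0)\le\kappa'\|w_0-y\|$. With (9),
$$d(u,\bar x)\le Ks+\kappa'Ks<\min\{\varepsilon,r_0\},\qquad\|v-y\|<Ks<\varepsilon,\qquad\|v-\bar y\|<(K+1)s<\min\{\varepsilon,r_0\}.$$
So $(u,v)$ is interior to the box defining $M$. Hence there is $\eta>0$ such that every point of $\operatorname{gph}F$ within $\eta$ of $(u,v)$ in both coordinates lies in $M$, and (7) holds for this $\eta$. It remains to see that $v\ne y$ and $u\ne\bar x$.

**Step 5: $v\ne y$.** We need this so that a direction exists. If $v=y$, then $u\in F^{-1}(y)$. In Case A, (12) gives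
$$d(\bar x,F^{-1}(y))\le d(\bar x,x_0)+d(x_0,u)\le2\kappa_2\tfrac t{1-t}D+\kappa'\|w_0-y\|\le2\kappa_2\tfrac t{1-t}D+\kappa'D,$$
contradicting (10). In Case B, $d(x,F^{-1}(y))\le d(x,u)\le\kappa'\|w_0-y\|$, contradicting (11).

**Step 6: $u\ne\bar x$.** We need this to keep the cones apart. If $u=\bar x$, then $v\in F(\bar x)$. In Case A, $\|v-y\|\le\|w_0-y\|<D=d(y,F(\bar x))$, a contradiction. In Case B, (12) reads $d(x,\bar x)\le\kappa'(\|w_0-y\|-\|v-y\|)$, so by the case assumption
$$d(x,F^{-1}(y))\le d(x,\bar x)+\kappa'd(y,F(\bar x))\le\kappa'\bigl(\|w_0-y\|-\|v-y\|\bigr)+\kappa'\|v-y\|=\kappa'\|w_0-y\|,$$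
contradicting (11). $\square$

## 6. A cone at a point of slow descent

At such a point descent toward $y$ has rate at most about $c$. A cone of slope $\lambda$ in the direction $e$ pointing away from $y$ should lower the rate to about $c-\lambda$, forcing the regularity constant up to about $1/(c-\lambda)$. The next lemma makes this exact, with error terms. We aim not at $y$ but at a target very close to $v$ on the segment from $v$ to $y$, so that everything stays where (7) holds.

**Lemma 3.** Let $(u,v)\in\operatorname{gph}F$, $y$, $\eta>0$, $c>0$, $\delta>0$ satisfy (7), with $\rho:=\|v-y\|>0$ and $c\delta<1$. Put $e:=(v-y)/\rho$. Let $0\le\lambda\le c$, $\theta\in(0,1)$, and let $g:X\to Y$ satisfy $g(u')=g(u)+\lambda d(u',u)e$ for $d(u',u)<r$, where $r>0$. Then every constant $k$ for which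
$$d\bigl(x,(F+g)^{-1}(z)\bigr)\le k\,d\bigl(z,(F+g)(x)\bigr)$$
holds for all $(x,z)$ in some neighborhood of $(u,v+g(u))$ satisfies
$$k\ge\frac{1-c\delta}b,\qquad b:=c-\lambda+\lambda\theta+c\delta\lambda>0 .$$

**Step 1: adding a multiple of $e$ lengthens vectors near $\rho e$.** The norm need not be smooth, so we check that near $v-y=\rho e$ the push in direction $e$ counts almost fully. If $\|v'-v\|\le\theta\rho/2$ and $\tau'\ge0$, then
$$\|v'-y+\tau'e\|\ge\|v'-y\|+(1-\theta)\tau'.\tag{13}$$
Let $w=v'-y$, so $w-\rho e=v'-v$. By the Hahn–Banach theorem choose $w^*\in Y^*$ with $\|w^*\|=1$ and $w^*(w)=\|w\|$. Then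
$$\rho\,w^*(e)=w^*(w)+w^*(\rho e-w)\ge\|w\|-\|\rho e-w\|\ge\rho-2\|w-\rho e\|=\rho-2\|v'-v\|\ge(1-\theta)\rho .$$
Hence $\|w+\tau'e\|\ge w^*(w+\tau'e)\ge\|w\|+(1-\theta)\tau'$.

**Step 2: solutions for the target $v-\tau e$ are far from $u$.** This is the main estimate. Let $\beta:=\min\{\eta,\theta\rho/2\}$, choose $\alpha\in(0,\min\{r,\eta\}]$ with $\lambda\alpha<\beta/2$, and let $0<\tau<\min\{\beta/2,\rho\}$. Put $z:=v-\tau e$; then $z-y=(\rho-\tau)e$ and $\|z-y\|=\rho-\tau$. Let $u'\in(F+g)^{-1}(z+g(u))$ with $p:=d(u',u)<\alpha$. Since $p<r$,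
$$v':=z+g(u)-g(u')=z-\lambda pe\in F(u'),\qquad\|v'-v\|\le\tau+\lambda p<\beta .$$
So (13) with $\tau'=\lambda p$ and (7) both apply, and
$$\rho-\tau=\|v'-y+\lambda pe\|\ge\|v'-y\|+(1-\theta)\lambda p\ge\rho-cp-c\delta(\tau+\lambda p)+(1-\theta)\lambda p .$$
Rearranged, this is
$$(1-c\delta)\tau\le bp.\tag{14}$$

**Step 3: positivity of $b$, and the bound on $k$.** This step converts (14) into the assertion. If $\lambda>0$, then $b\ge\lambda\theta>0$ because $c-\lambda\ge0$; if $\lambda=0$, then $b=c>0$. By (14) every solution $u'$ has $d(u',u)\ge\alpha$ or $d(u',u)\ge(1-c\delta)\tau/b$, so for small $\tau$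
$$d\bigl(u,(F+g)^{-1}(z+g(u))\bigr)\ge\frac{(1-c\delta)\tau}b,\qquad d\bigl(z+g(u),(F+g)(u)\bigr)\le\|z-v\|=\tau .$$
As $\tau\downarrow0$ the pairs $(u,z+g(u))$ tend to $(u,v+g(u))$, so the inequality with constant $k$ applies to them for small $\tau$ and gives $k\tau\ge(1-c\delta)\tau/b$. $\square$

**Remark (convergent directions at $\bar x$).** We can now see what noncompactness of the unit sphere costs in Section 4. Suppose points $(\bar x,v_n)$, all over $\bar x$, satisfy (7) with data $y_n,\eta_n,c_n,\delta_n$ as in Lemma 3, and suppose $e_n\to e$. Take $g(x)=\lambda d(x,\bar x)e$, with target $v_n-\tau e_n$ in Step 2. Then $\|v'-y_n+\lambda pe\|\ge\|v'-y_n+\lambda pe_n\|-\lambda p\|e-e_n\|$, and the estimate goes through with $b$ replaced by $b+\lambda\|e-e_n\|$. So a single cone at $\bar x$ serves when the directions converge. For the orthonormal directions of Section 4 there is no convergent subsequence, and Lemma 2 avoids the issue by moving off $\bar x$.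

## 7. Disjoint cones along a sequence: proof of Theorem B

**Step 1: choosing the points.** This step selects slow points tending to $\bar x$ at geometric speed. Let $\kappa_n'\uparrow\kappa$ with $\kappa_n'\in(0,\kappa)$, and put
$$c_n=\frac1{\kappa_n'}\downarrow\frac1\kappa,\qquad\theta_n=\frac1{n+1},\qquad\delta_n=\frac{\kappa_n'}{n+1},$$
so $c_n\delta_n=\frac1{n+1}<1$. Apply Lemma 2 inductively, with $\varepsilon=1/n$ at the first stage and $\varepsilon=\min\{1/n,d_{n-1}/2\}$ afterwards. It gives $(u_n,v_n)\in\operatorname{gph}F$, $y_n$, $\eta_n$ satisfying (7) with $c_n,\delta_n$, such that $d_n:=d(u_n,\bar x)$ obeys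
$$0<d_n<\tfrac1n,\qquad d_{n+1}<\tfrac12d_n,\qquad\|v_n-\bar y\|<\tfrac1n,\qquad0<\|v_n-y_n\|<\tfrac1n .$$
The induction needs $d_n>0$; that is the conclusion $u\neq\bar x$ of Lemma 2. Let $e_n=(v_n-y_n)/\|v_n-y_n\|$.

**Step 2: the perturbation.** This step defines $g$. Choose $0<r_n\le d_n/4$ with $\lambda r_n\le\varphi(d_n/2)$, and put $B_n:=\{x:d(x,u_n)<r_n\}$. For $m>n$ we have $d_m<d_n/2$, so
$$d(u_n,u_m)\ge d_n-d_m>\tfrac12d_n>\tfrac14d_n+\tfrac14d_m\ge r_n+r_m .$$
So the balls $B_n$ are pairwise disjoint, and none contains $\bar x$ since $r_n<d_n$. Define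
$$g(x):=-\lambda\sum_n\max\{r_n-d(x,u_n),0\}\,e_n ,$$
where at each $x$ at most one term is nonzero.

**Step 3: $g$ is $\lambda$-Lipschitz.** There are three cases. If $x,x'$ lie in the same $B_n$, then $\|g(x)-g(x')\|=\lambda|d(x,u_n)-d(x',u_n)|\le\lambda d(x,x')$; if both lie outside all balls, both values are $0$. If $x\in B_n$, $x'\in B_m$ with $n\ne m$, the triangle inequality in $Y$ and $r_n+r_m<d(u_n,u_m)$ give
$$\|g(x)-g(x')\|\le\lambda\bigl(r_n+r_m-d(x,u_n)-d(x',u_m)\bigr)\le\lambda\bigl(d(u_n,u_m)-d(x,u_n)-d(x',u_m)\bigr)\le\lambda d(x,x').$$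
If $x\in B_n$ and $x'$ lies in no ball, then $d(x',u_n)\ge r_n$ and $\|g(x)-g(x')\|=\lambda(r_n-d(x,u_n))\le\lambda(d(x',u_n)-d(x,u_n))\le\lambda d(x,x')$.

**Step 4: size of $g$.** This step checks the bound by $\varphi$. We have $g(\bar x)=0$. For $x\in B_n$, $d(x,\bar x)\ge d_n-r_n\ge d_n/2$, so $\|g(x)\|\le\lambda r_n\le\varphi(d_n/2)\le\varphi(d(x,\bar x))$. Elsewhere $g=0$.

**Step 5: lower bound for the new modulus.** Here Lemma 3 is applied at every $u_n$. On $B_n$ we have $g(x)=-\lambda r_ne_n+\lambda d(x,u_n)e_n=g(u_n)+\lambda d(x,u_n)e_n$, and $\lambda\le1/\kappa\le c_n$. Also $\|g(u_n)\|=\lambda r_n\to0$, so $(u_n,v_n+g(u_n))\to(\bar x,\bar y)$. Let $k$ be a valid constant for $F+g$ at $\bar x$ for $\bar y=\bar y+g(\bar x)$. For all large $n$ the corresponding neighborhood $U\times V$ of $(\bar x,\bar y)$ is also a neighborhood of $(u_n,v_n+g(u_n))$, and Lemma 3 gives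
$$k\,b_n\ge1-c_n\delta_n,\qquad b_n=c_n-\lambda+\lambda\theta_n+c_n\delta_n\lambda\ \longrightarrow\ \tfrac1\kappa-\lambda .$$
In the limit $k(1/\kappa-\lambda)\ge1$. Therefore
$$\operatorname{reg}(F+g)(\bar x|\bar y)\ge\frac1{1/\kappa-\lambda},\tag{15}$$
and for $\lambda=1/\kappa$ no finite $k$ is valid, that is, $F+g$ is not metrically regular at $\bar x$ for $\bar y$.

**Step 6: equalities.** This step upgrades inequalities by playing Section 3 against (15). By Step 3, $\mu:=\operatorname{lip}g(\bar x)\le\lambda$. If $\mu<\lambda$, then $\kappa\mu<1$, and Proposition 1 gives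
$$\operatorname{reg}(F+g)(\bar x|\bar y)\le\frac\kappa{1-\kappa\mu}=\frac1{1/\kappa-\mu}<\frac1{1/\kappa-\lambda},$$
contradicting (15). So $\operatorname{lip}g(\bar x)=\lambda$. If $\lambda<1/\kappa$, Proposition 1 with $\mu=\lambda$ gives the reverse of (15); if $\lambda=1/\kappa$, both sides of (15) are $+\infty$. This proves the existence part of Theorem B; its three consequences are proved in the next section. $\square$

## 8. The radius equality, attainment, and perturbations with zero derivative

**Proof of Theorem A.** We separate three values of $\kappa$.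

If $\kappa=\infty$, then $g=0$ is admissible and $F+0$ is not metrically regular, so $\operatorname{rad}F(\bar x|\bar y)=0=1/\infty$.

If $\kappa=0$, then for every $g$ Lipschitz around $\bar x$ we have $\kappa\operatorname{lip}g(\bar x)=0<1$. By Proposition 1, $F+g$ is metrically regular at $\bar x$ for $\bar y+g(\bar x)$. The infimum is over the empty set, and $\operatorname{rad}F(\bar x|\bar y)=+\infty=1/0$.

Let $0<\kappa<\infty$. If $\operatorname{lip}g(\bar x)<1/\kappa$, then $F+g$ is metrically regular at $\bar x$ for $\bar y+g(\bar x)$ by Proposition 1; hence $\operatorname{rad}F(\bar x|\bar y)\ge1/\kappa$. Theorem B with $\lambda=1/\kappa$ (and, say, $\varphi\equiv1$) provides a Lipschitz $g$ with $\operatorname{lip}g(\bar x)=1/\kappa$ such that $F+g$ is not metrically regular at $\bar x$ for $\bar y+g(\bar x)=\bar y$; hence $\operatorname{rad}F(\bar x|\bar y)\le1/\kappa$. $\square$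

**Proof of the consequences in Theorem B.** Attainment of the radius for $\kappa>0$ was just shown: by $g=0$ if $\kappa=\infty$, and by the $g$ of Theorem B with $\lambda=1/\kappa$ if $0<\kappa<\infty$. For $0<\kappa<\infty$ and $\lambda\in[0,1/\kappa)$, the $g$ of Theorem B has $\operatorname{lip}g(\bar x)=\lambda$ and $\operatorname{reg}(F+g)(\bar x|\bar y)=1/(1/\kappa-\lambda)=\kappa/(1-\kappa\lambda)$, which is equality in Proposition 1.

Finally let $X$ be a Banach space, and restrict the infimum to those $g$ with $g(\bar x)=0$ that are Fréchet differentiable at $\bar x$ with $g'(\bar x)=0$. Shrinking the class cannot lower the infimum. If $\kappa=0$, it was $+\infty$ already. If $\kappa=\infty$, the function $g=0$ is in the class and the infimum is still $0$. If $0<\kappa<\infty$, apply Theorem B with $\lambda=1/\kappa$ and $\varphi(t)=t^2$. The resulting $g$ satisfies $\|g(x)\|\le\|x-\bar x\|^2$, so it is in the class, and it attains $1/\kappa$. $\square$
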